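
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Quadratic form schemes that are not quaternionic schemes}


\begin{abstract}
A pre-scheme is an abstract model of the value sets of binary quadratic forms over a field. Axiom C3 says that value sets of ternary forms do not depend on the order of the entries. Axiom CM is an abstract common slot property for quaternion algebras, and it is known to be equivalent to C3 together with cancellation for ternary forms. We show that C3 alone does not imply CM. The counterexample lives on a countable group. It is obtained by embedding a small pre-scheme, in which CM fails for a reason that survives every full extension, into a ``linked'' pre-scheme, for which C3 holds automatically. We also determine which pre-schemes have full extensions that are linked quaternionic schemes, and we show that C3 does imply CM for reduced pre-schemes.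
\end{abstract}

\section{The question and the results}

\subsection*{Pre-schemes}

Throughout, $G$ is a group of exponent $2$, that is, an elementary abelian $2$-group, written multiplicatively. We fix an element $-1\in G$ and write $-a$ for $(-1)a$; the case $-1=1$ is allowed. Let $V$ assign to each $a\in G$ a subset $V(a)\subseteq G$. The triple $S=(G,-1,V)$ is a \emph{pre-scheme} if, for all $a,b\in G$,
\begin{itemize}
\item[C1:] $V(a)$ is a subgroup of $G$ containing $a$;
\item[C2:] $b\in V(a)$ implies $-a\in V(-b)$.
\end{itemize}

The model is a field $F$ of characteristic different from $2$. There $G=F^{*}/F^{*2}$, and $V(a)$ is the set of classes of nonzero values of the form $X^2+aY^2$. These values are the norms of units of $F[T]/(T^2+a)$, so they form a group. Axiom C2 comes from moving one term of the equation $b=X^2+aY^2$ to the other side; if $Y=0$, then $b$ is a square and $V(-b)=V(-1)$ is all of $G$.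

In general one thinks of $V(a)$ as the value set of the binary form $\langle 1,a\rangle$, and builds all other forms from these. A \emph{form} is a tuple $\langle a_1,\dots,a_n\rangle$ with $a_i\in G$. Its value set is defined by $D\langle a\rangle=\{a\}$, $D\langle a,b\rangle=aV(ab)$ and
\[
D\langle a_1,\dots,a_n\rangle=\bigcup_{x\in D\langle a_2,\dots,a_n\rangle}D\langle a_1,x\rangle\qquad(n\ge3).
\]
Two binary forms are \emph{isometric}, $\langle a,b\rangle\cong\langle c,d\rangle$, if $ab=cd$ and $c\in D\langle a,b\rangle$. \emph{Chain isometry} $\sim$ is the equivalence relation on $n$-ary forms generated by permuting entries and by replacing two entries $a_i,a_j$ by $c,d$ whenever $\langle a_i,a_j\rangle\cong\langle c,d\rangle$. The pre-scheme has the \emph{$2$-cancellation property} if $\langle a,b,c\rangle\sim\langle a,d,e\rangle$ implies $\langle b,c\rangle\sim\langle d,e\rangle$ for all $a,b,c,d,e\in G$.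

\subsection*{Two further axioms}

The definition of a ternary value set treats the first entry differently from the other two. The first axiom says that this does no harm:
\begin{itemize}
\item[C3:] for all $a,b,c\in G$ the set $D\langle a,b,c\rangle$ does not depend on the order of $a,b,c$.
\end{itemize}
For the second axiom put $V(a,b;c,d)=bV(-a)\cap V(-ac)\cap dV(-c)$.
\begin{itemize}
\item[CM:] for all $a,b,c,d\in G$, if $V(a,b;c,d)\neq\emptyset$ then $V(b,a;d,c)\ne\emptyset$.
\end{itemize}
A pre-scheme with C3 is a \emph{quadratic form scheme}; a pre-scheme with CM is a \emph{quaternionic scheme}.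

To see what CM says, return to a field and let $(a,b)$ denote the quaternion algebra with generators $i,j$ and relations $i^2=a$, $j^2=b$, $ij=-ji$. It is a textbook fact that $(a,b)$ splits if and only if $b\in V(-a)$, and that the Brauer class of $(a,b)$ is bilinear in $a$ and $b$. So $x\in V(a,b;c,d)$ means
\[
(a,b)\cong(a,x)\cong(c,x)\cong(c,d),
\]
and $y\in V(b,a;d,c)$ means $(a,b)\cong(y,b)\cong(y,d)\cong(c,d)$. In words: if $(a,b)$ and $(c,d)$ can be connected through a common second slot $x$, then they can also be connected through a common first slot $y$. Fields satisfy C3, because there $D$ is the ordinary value set, and they satisfy CM (see Remark~\ref{rem:fields}).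

The following is known, and we quote it: \emph{for a pre-scheme, CM is equivalent to C3 together with the $2$-cancellation property.} Whether CM is equivalent to C3 alone was posed as an open problem in \cite{QFS}. The answer is no.

\begin{theorem}\label{thm:A}
There is a pre-scheme on a countable group that satisfies C3 but satisfies neither CM nor the $2$-cancellation property.
\end{theorem}

The proof does not use the quoted result. In Section~\ref{sec:hexagon} we express the hypothesis and the conclusion of CM as the two halves of a hexagon: the hypothesis gives three sides, C3 supplies two more, and CM asks for the sixth.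

\subsection*{The remaining results}

For $a,b\in G$ write
\[
a\perp b\iff b\in V(-a),\qquad a^{\perp}=\{b\in G: a\perp b\}=V(-a).
\]
For fields, $a\perp b$ says that $(a,b)$ splits. We call $S$ \emph{linked} if $p^{\perp}r^{\perp}=G$ for all $p\ne r$ in $G$. We say that $S$ is \emph{of bilinear type} if there are an elementary abelian $2$-group $B$, written additively, and a symmetric bilinear map $q:G\times G\to B$ such that $a\perp b\iff q(a,b)=0$. For example, the pre-scheme of a field is of bilinear type, $q(a,b)$ being the Brauer class of $(a,b)$. A \emph{full extension} of $S$ is a pre-scheme $S'=(G',-1,V')$ with $G\le G'$, with the same element $-1$, and with $V'(a)\cap G=V(a)$ for all $a\in G$.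

\begin{theorem}\label{thm:B}
Every pre-scheme $S=(G,-1,V)$ has a linked full extension $S^{*}=(G^*,-1,V^*)$ with $|G^{*}|\le\max(|G|,\aleph_0)$. Every linked pre-scheme satisfies C3.
\end{theorem}

\begin{theorem}\label{thm:C}
A pre-scheme has a full extension that is a linked quaternionic scheme if and only if it is of bilinear type. In particular, a linked pre-scheme (which always satisfies C3) satisfies CM if and only if it is of bilinear type.
\end{theorem}

\begin{theorem}\label{thm:D}
If $S$ is a pre-scheme with $-1\neq1$ and $V(1)=\{1\}$ (``reduced''), then C3 implies CM.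
\end{theorem}

Combined with the quoted result, Theorem~\ref{thm:D} says that C3 and CM are equivalent for reduced pre-schemes; Lemma~\ref{lem:bilCM} below shows the same for pre-schemes of bilinear type. Whether there is a counterexample with finite $G$ is not settled here.

\section{Orthogonality and the hexagon}\label{sec:hexagon}

\subsection*{Pre-schemes as relations}

In terms of $\perp$, axioms C1 and C2 become:
\begin{itemize}
\item[(P1)] each $a^{\perp}$ is a subgroup of $G$;
\item[(P2)] $\perp$ is symmetric;
\item[(P3)] $a\perp-a$ for all $a\in G$.
\end{itemize}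
Indeed $V(a)=(-a)^{\perp}$, so C1 is (P1) and (P3), while C2 reads $-a\perp b\Rightarrow b\perp-a$. Conversely, a relation with (P1)--(P3) defines a pre-scheme by $V(a)=(-a)^{\perp}$. Each subgroup $a^\perp$ contains $1$, so $1\perp a$ for all $a$, that is, $1^{\perp}=G$. By (P1) and (P2), for fixed $v$ the relation $u\perp v$ is preserved by products in $u$; we use this constantly.

A full extension of $S$ is a pre-scheme on some $G'\ge G$ with the same $-1$ whose relation $\perp'$ restricts to $\perp$ on $G$. In the union of a chain of full extensions, $a^{\perp}$ is the union of an increasing chain of subgroups; hence the union again satisfies (P1)--(P3), and it is a full extension of each member.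

\subsection*{Binary and ternary forms}

Since $ab\in V(ab)$, we have $D\langle a,b\rangle=aV(ab)=bV(ab)=D\langle b,a\rangle$, and clearly $D\langle ga,gb\rangle=gD\langle a,b\rangle$. In particular $a,b\in D\langle a,b\rangle$. Moreover $\langle a,b\rangle\cong\langle c,d\rangle$ means that $ab=cd$ and $ac\in V(ab)$. As $V(ab)$ is a subgroup containing $ab$, this is an equivalence relation which relates $\langle a,b\rangle$ to $\langle b,a\rangle$. So $\sim$ and $\cong$ agree on binary forms. If $\langle a,b\rangle\cong\langle c,d\rangle$, then $aV(ab)=cV(cd)$, so isometric binary forms have the same value set.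

\begin{lemma}\label{lem:chainD}
If $S$ satisfies C3, then chain isometric ternary forms have the same value set.
\end{lemma}

\begin{proof}
Permuting entries does not change $D$, by C3. Given a replacement of two entries, we may move them to the last two positions; there $D\langle a,b,c\rangle$ depends only on $a$ and $D\langle b,c\rangle$, and isometric binary forms have equal value sets.
\end{proof}

\subsection*{Steps}

For ordered pairs we define \emph{steps} that change one entry:
\[
(a,b)\approx(a,x)\iff a\perp bx,\qquad (a,b)\approx(x,b)\iff b\perp ax .
\]
Over a field, a step is an isomorphism of quaternion algebras with a common slot. Steps are reversible, and two steps that change the same entry compose to one. In a pre-scheme of bilinear type, a step means $q(a,b)=q(a,x)$ or $q(a,b)=q(x,b)$, so there $q$ is constant along any sequence of steps. By definition,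
\begin{align*}
x\in V(a,b;c,d)&\iff(a,b)\approx(a,x)\approx(c,x)\approx(c,d),\\
y\in V(b,a;d,c)&\iff(a,b)\approx(y,b)\approx(y,d)\approx(c,d).
\end{align*}
For instance $x\in bV(-a)$ says $bx\perp a$. Thus CM says: if $(c,d)$ can be reached from $(a,b)$ by three steps changing the second, first, second entry, then it can be reached by three steps changing the first, second, first entry. The two paths form a hexagon (Figure~\ref{fig:hex}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\node (ab) at (-3.4,0) {$(a,b)$};
\node (ax) at (-1.5,1.5) {$(a,x)$};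
\node (cx) at (1.5,1.5) {$(c,x)$};
\node (cd) at (3.4,0) {$(c,d)$};
\node (yd) at (1.5,-1.5) {$(y,d)$};
\node (yb) at (-1.5,-1.5) {$(y,b)$};
\draw (ab) -- (ax) node[midway,above left] {$a\perp bx$};
\draw (ax) -- (cx) node[midway,above] {$x\perp ac$};
\draw (cx) -- (cd) node[midway,above right] {$c\perp dx$};
\draw (ab) -- (yb) node[midway,below left] {$b\perp ay$};
\draw (yb) -- (yd) node[midway,below] {$y\perp bd$};
\draw[dashed] (yd) -- (cd) node[midway,below right] {$d\perp cy$};
\end{tikzpicture}
\caption{The hexagon behind axiom CM. Vertices are pairs; an edge stands for a step and carries the orthogonality that defines it. If the upper path exists, then C3 supplies some $y$ with the two solid lower edges. CM asks for the dashed edge as well.}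
\label{fig:hex}
\end{figure}

To a pair we attach the ternary form $F(a,b)=\langle-a,-b,ab\rangle$; over a field it is the norm form on the pure quaternions of $(a,b)$. The next observation is the link between steps and forms:
\begin{equation}\label{eq:stepform}
a\perp bx\iff bx\in V(-a)\iff\langle-b,ab\rangle\cong\langle-x,ax\rangle .
\end{equation}
Hence $(a,b)\approx(a,x)$ implies $F(a,b)\sim F(a,x)$. Since $F(a,b)$ and $F(b,a)$ differ by a permutation, a step in the first entry also gives chain isometric forms $F$.

\begin{lemma}[C3 supplies two more sides]\label{lem:five}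
Let $S$ satisfy C3 and let $(a,b)\approx(a,x)\approx(c,x)\approx(c,d)$. Then there is $y\in G$ with $(a,b)\approx(y,b)\approx(y,d)$.
\end{lemma}

\begin{proof}
The three steps show that $F(a,b)$ and $F(c,d)$ are chain isometric, so by Lemma~\ref{lem:chainD} they have the same value set. By C3, $D(F(c,d))=D\langle-d,-c,cd\rangle$. This set contains $-d$, because $D\langle-c,cd\rangle$ is not empty and $-d\in D\langle-d,x'\rangle$ for every $x'$. So $-d\in D(F(a,b))=D\langle-b,-a,ab\rangle$, again by C3. By definition there is $z\in D\langle-a,ab\rangle=-aV(-b)$ with $-d\in D\langle-b,z\rangle=-bV(-bz)$. Put $y=bz$. The second relation says $bd\in V(-y)$, that is, $y\perp bd$. The first says $-az=-aby\in b^{\perp}$; multiplying by $-b\in b^{\perp}$ gives $ay\perp b$.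
\end{proof}

Whether the hexagon closes does not depend on which $y$ is taken:

\begin{lemma}[Rigidity]\label{lem:rigid}
In any pre-scheme, if $(a,b)\approx(y,b)\approx(y,d)$ and $(a,b)\approx(w,b)\approx(w,d)$, then $(y,d)\approx(w,d)$. Consequently $(y,d)\approx(c,d)$ if and only if $(w,d)\approx(c,d)$.
\end{lemma}

\begin{proof}
From $ay\perp b$ and $aw\perp b$ we get $yw\perp b$; from $y\perp bd$ and $w\perp bd$ we get $yw\perp bd$. So $(yw)^{\perp}$ contains $b$ and $bd$, hence $d$.
\end{proof}

\begin{definition}
An \emph{open hexagon} in a pre-scheme consists of elements $a,b,c,d,x,y$ such that the five solid edges of Figure~\ref{fig:hex} are steps and the dashed one is not: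
\begin{equation}\label{eq:open}
bx\perp a,\quad x\perp ac,\quad dx\perp c,\quad ay\perp b,\quad y\perp bd,\quad\text{but } cy\not\perp d .
\end{equation}
\end{definition}

\begin{proposition}\label{prop:open}
A pre-scheme with an open hexagon satisfies neither CM nor the $2$-cancellation property, and the same holds for each of its full extensions. A pre-scheme satisfying C3 violates CM if and only if it contains an open hexagon.
\end{proposition}

\begin{proof}
Let \eqref{eq:open} hold. Then $x\in V(a,b;c,d)$. If some $w$ were in $V(b,a;d,c)$, then $(a,b)\approx(w,b)\approx(w,d)\approx(c,d)$, and Lemma~\ref{lem:rigid} would give $(y,d)\approx(c,d)$, that is, $cy\perp d$. So CM fails. The five steps also give $F(c,d)\sim F(y,d)$, hence $\langle-d,-c,cd\rangle\sim\langle-d,-y,dy\rangle$. But $\langle-c,cd\rangle\not\cong\langle-y,dy\rangle$ by \eqref{eq:stepform}, since $d\not\perp cy$, and $\sim$ agrees with $\cong$ on binary forms. So $2$-cancellation fails. In a full extension the relation restricts to $\perp$ on $G$, so \eqref{eq:open} still holds there, and the same argument applies.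

Finally, let C3 hold and CM fail, say $x\in V(a,b;c,d)$ and $V(b,a;d,c)=\emptyset$. Lemma~\ref{lem:five} gives $y$ with $ay\perp b$ and $y\perp bd$. As $y\notin V(b,a;d,c)$, we have $cy\not\perp d$. So \eqref{eq:open} holds.
\end{proof}

This is the point that makes a counterexample possible. A failure of CM asserts that certain elements do \emph{not} exist, and passing to a larger group could destroy it. An open hexagon is a finite configuration of elements, and full extensions preserve it. So we may start with any pre-scheme containing an open hexagon and enlarge it until C3 holds.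

\section{A seed with an open hexagon}\label{sec:seed}

Let $G_0$ be the elementary abelian $2$-group with basis $a,b,c,d,x,y$, and let $-1=1$. Put
\begin{gather*}
P_1=\{1,a,bx,abx\},\quad P_2=\{1,ac,x,acx\},\quad P_3=\{1,c,dx,cdx\},\\
P_4=\{1,ay,b,aby\},\quad P_5=\{1,y,bd,bdy\}.
\end{gather*}
These are subgroups, one for each solid edge of the hexagon. The fifteen listed elements different from $1$ are distinct, so $P_i\cap P_j=\{1\}$ for $i\ne j$. Let $u\perp v$ if $u=1$, or $v=1$, or $u=v$, or $u$ and $v$ lie in a common $P_i$. This relation is symmetric, and $u\perp u=-u$. Moreover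
\[
u^{\perp}=\begin{cases}G_0&\text{if }u=1,\\ P_i&\text{if }1\ne u\in P_i,\\ \{1,u\}&\text{otherwise.}\end{cases}
\]
So (P1)--(P3) hold and we have a pre-scheme $S_0$. The five groups $P_i$ provide the five orthogonalities in \eqref{eq:open}. On the other hand $cy\not\perp d$, because $d$ lies in no $P_i$, $cy\ne d$, and neither element is $1$. So $S_0$ has an open hexagon.

\begin{example}\label{ex:seed}
$S_0$ does not satisfy C3, and it is instructive to see how this can be repaired. In $S_0$ we have $(x,c)\approx(x,a)\approx(b,a)\approx(b,y)$, because $x\perp ac$, $a\perp bx$ and $b\perp ay$. If C3 held, Lemma~\ref{lem:five} would give $Y$ with $(x,c)\approx(Y,c)\approx(Y,y)$, that is,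
\[
c\perp xY\quad\text{and}\quad Y\perp cy .
\]
But $(cy)^{\perp}=\{1,cy\}$, and neither $x$ nor $cxy$ lies in $c^{\perp}=P_3$. So C3 fails.

Let us adjoin the missing $Y$ as a new element $z$, imposing only
\[
z\perp cy,\qquad xz\perp c,
\]
and what these force together with (P1)--(P3). The second relation puts the whole coset $xzP_3=\{xz,cxz,dz,cdz\}$ into $c^{\perp}$. One is led to
\[
(cy)^{\perp}=\{1,cy,z,cyz\},\qquad c^{\perp}=P_3\cup xzP_3,
\]
\[
z^{\perp}=(cyz)^{\perp}=\{1,cy,z,cyz\},\quad (gz)^{\perp}=\{1,c,gz,cgz\}\text{ for } g\in xP_3=\{x,cx,d,cd\},
\]
to $(gz)^{\perp}=\{1,gz\}$ for the other $g\in G_0$, to $1^{\perp}=G_0\times\{1,z\}$, and to $u^{\perp}$ unchanged for $u\in G_0\setminus\{1,c,cy\}$. All these sets are subgroups, $u\in u^{\perp}$ for all $u$, and the relation is symmetric: for $g\in xP_3$, for example, $gz$ and $cgz$ both have the set $\{1,c,gz,cgz\}$, and $c^{\perp}$ contains both. So we have a full extension of $S_0$, and by Proposition~\ref{prop:open} the hexagon is still open. What made the definition possible is that no $gz$ had to be orthogonal to both $c$ and $cy$: the cosets $\{z,cyz\}$ and $xzP_3$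 are disjoint.
\end{example}

In terms of products, the extension in the example achieved $x=z\cdot xz\in(cy)^{\perp}c^{\perp}$. This is what we shall do for all triples of elements. First we show that it is enough.

\section{Linked pre-schemes satisfy C3}

\begin{lemma}\label{lem:ternary}
In a pre-scheme, $u\in D\langle a,b,c\rangle\iff bu\in(ua)^{\perp}(-bc)^{\perp}$.
\end{lemma}

\begin{proof}
By definition $u\in D\langle a,b,c\rangle$ if and only if there is $x$ with $bx\in V(bc)=(-bc)^{\perp}$ and $ua\in V(ax)$. The latter means $-ax\in(ua)^{\perp}$. Since $-ua\in(ua)^{\perp}$ and $(-ax)(-ua)=ux$, it is equivalent to $ux\in(ua)^{\perp}$. If such $x$ exists, then $bu=(bx)(ux)$ lies in the product. Conversely, if $bu=mn$ with $m\in(-bc)^{\perp}$ and $n\in(ua)^{\perp}$, take $x=bm$; then $bx=m$ and $ux=n$.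
\end{proof}

The lemma shows where linkedness helps: if $(ua)^{\perp}(-bc)^{\perp}$ is all of $G$, no condition is left. Linkedness says this for all $u$ except the one with $ua=-bc$, and that one can be treated directly.

\begin{lemma}\label{lem:linkedC3}
Every linked pre-scheme satisfies C3.
\end{lemma}

\begin{proof}
If $u\ne-abc$, then $ua\ne-bc$, so $u\in D\langle a,b,c\rangle$ by Lemma~\ref{lem:ternary} and linkedness. This holds for every order of the entries.

Let $u=-abc$. Then $ua=-bc$ and $bu=-ac$, so by Lemma~\ref{lem:ternary}
\[
-abc\in D\langle a,b,c\rangle\iff-ac\perp-bc .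
\]
The right-hand side is symmetric under exchange of $a$ and $b$. Exchanging $b$ and $c$ turns it into $-ab\perp-bc$. Since $(-ab)(-ac)=bc\perp-bc$, this is equivalent to $-ac\perp-bc$. The two transpositions generate all permutations.
\end{proof}

\section{Free extensions and the counterexample}

We now carry out the extension of Example~\ref{ex:seed} in general. Given $p\neq r$, both different from $1$, and $t\notin p^{\perp}r^{\perp}$, we adjoin $z$ with $z\perp p$ and $tz\perp r$. These relations force $gz\perp p$ for $g\in p^{\perp}$ and $gz\perp r$ for $g\in tr^{\perp}$. Also $gz\perp-gz$ is forced, so whether $gz\perp hz$ holds is decided by whether $gz$ is orthogonal to $(hz)(-gz)=-gh\in G$. We impose nothing else. The danger is that some $gz$ might become orthogonal to both $p$ and $r$, hence to $pr$, which would change $(pr)^\perp$ as well. The hypothesis $t\notin p^{\perp}r^{\perp}$ rules this out.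

\begin{lemma}\label{lem:free}
Let $S$ be a pre-scheme, let $p\ne r$ be in $G\setminus\{1\}$, and let $t\in G$ with $t\notin p^{\perp}r^{\perp}$. Then there is a full extension of $S$ on $G'=G\times\{1,z\}$ in which $z\perp'p$ and $tz\perp'r$. In particular $t=z\cdot tz\in p^{\perp'}r^{\perp'}$.
\end{lemma}

\begin{proof}
For $g\in G$ let $T_g\subseteq\{1,p,r\}$ be the set with
\[
1\in T_g,\qquad p\in T_g\iff g\in p^{\perp},\qquad r\in T_g\iff g\in tr^{\perp}.
\]
If both $p$ and $r$ were in $T_g$, then $t=g\cdot gt\in p^{\perp}r^{\perp}$, contrary to hypothesis. So $T_g$ is $\{1\}$, $\{1,p\}$ or $\{1,r\}$, which is a subgroup. For $g,h\in G$ define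
\begin{align*}
g\perp'h&\iff g\perp h,\\
g\perp'hz\iff hz\perp'g&\iff g\in T_h,\\
gz\perp'hz&\iff-gh\in T_g .
\end{align*}

(P2) Only the third clause needs an argument. Let $-gh\in T_g$; we show $-gh\in T_h$, and the converse follows by exchanging $g$ and $h$. If $-gh=1$ this is clear. If $-gh=p$, then $g\in p^{\perp}$ and $h=-pg$, so $h\in p^{\perp}$ because $-p\in p^{\perp}$; hence $p\in T_h$. If $-gh=r$, then $g\in tr^{\perp}$ and $h=-rg\in tr^{\perp}$ because $-r\in r^{\perp}$; hence $r\in T_h$.

(P3) holds on $G$, and $gz\perp'-gz$ because $-g\cdot(-g)=1\in T_g$.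

(P1) We have $(gz)^{\perp'}=T_g\cup(-gz)T_g$, a subgroup. For $g\in G$ we have $g^{\perp'}=g^{\perp}\cup\{hz:g\in T_h\}$. Since $1,p,r$ are distinct, this is
\[
G'\ \text{ if }g=1,\qquad p^{\perp}\cup zp^{\perp}\ \text{ if }g=p,\qquad r^{\perp}\cup zt\,r^{\perp}\ \text{ if }g=r,
\]
and $g^{\perp}$ for all other $g$. These are subgroups.

So $\perp'$ defines a pre-scheme, and it extends $\perp$. Finally $z\perp'p$ since $1\in p^{\perp}$, and $tz\perp'r$ since $t\in tr^{\perp}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The last statement is Lemma~\ref{lem:linkedC3}. For the first let $\kappa=\max(|G|,\aleph_0)$ and $S^{(0)}=S$. Suppose $S^{(n)}$ is given, on a group $G^{(n)}$ with $|G^{(n)}|\le\kappa$. Well-order the triples $(p,r,t)$ of elements of $G^{(n)}$ with $p\neq r$ and $p,r\ne1$ in order type at most $\kappa$, and go through them, taking unions at limit stages. At the triple $(p,r,t)$ apply Lemma~\ref{lem:free} if $t\notin p^{\perp}r^{\perp}$ in the pre-scheme built so far; otherwise do nothing. Once $t\in p^{\perp}r^{\perp}$ holds it persists, because $p^{\perp}$ and $r^{\perp}$ can only grow. Each application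 of Lemma~\ref{lem:free} doubles the group, and at a limit stage we take the union of at most $\kappa$ groups; so by induction all groups that occur have cardinality at most $\kappa$. Let $S^{(n+1)}$, on the group $G^{(n+1)}$, be the result. In it, $G^{(n)}\subseteq p^{\perp}r^{\perp}$ for all distinct $p,r\in G^{(n)}\setminus\{1\}$.

Let $S^{*}=\bigcup_nS^{(n)}$. It is a full extension of $S$ with $|G^{*}|\le\kappa$. Given $p,r,t\in G^{*}$ with $p\ne r$, choose $n$ with $p,r,t\in G^{(n)}$. If $p,r\ne1$, then $t\in p^{\perp}r^{\perp}$ in $S^{(n+1)}$, hence in $S^{*}$. If $p=1$ or $r=1$, then $p^{\perp}r^{\perp}=G^{*}$ because $1^{\perp}=G^{*}$. So $S^{*}$ is linked.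
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $S_0$ be the seed of Section~\ref{sec:seed} and $S_0^{*}$ its extension from Theorem~\ref{thm:B}. The group of $S_0^{*}$ is countable and $S_0^{*}$ satisfies C3. It is a full extension of a pre-scheme with an open hexagon, so by Proposition~\ref{prop:open} it satisfies neither CM nor the $2$-cancellation property.
\end{proof}

\begin{remark}\label{rem:minus}
In this example $-1=1$. For one with $-1\ne1$, start from $\{\pm1\}\times G_0$ with the relation $\perp$ pulled back from $G_0$ along the projection. Then (P1) and (P2) are inherited, (P3) holds because $u\perp u$ in $G_0$, and \eqref{eq:open} holds for the six basis elements of $G_0$. The proof goes through unchanged.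
\end{remark}

\begin{remark}
By Theorem~\ref{thm:B}, every pre-scheme is a substructure of a quadratic form scheme, in the language with the group operation, the constant $-1$ and the relation $b\in V(a)$. Hence a universal first-order sentence that is true in all quadratic form schemes is true in all pre-schemes.
\end{remark}

\section{Bilinear type}\label{sec:bil}

A pre-scheme of bilinear type has no open hexagon, because $q$ is constant along steps. Together with C3 this gives CM:

\begin{lemma}\label{lem:bilCM}
A pre-scheme of bilinear type that satisfies C3 satisfies CM.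
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:open} it suffices to exclude open hexagons. Under the five orthogonalities in \eqref{eq:open},
\[
q(c,d)=q(c,x)=q(a,x)=q(a,b)=q(y,b)=q(y,d),
\]
so $q(cy,d)=0$, that is, $cy\perp d$.
\end{proof}

\begin{remark}\label{rem:fields}
The pre-scheme of a field satisfies C3 and is of bilinear type, so Lemma~\ref{lem:bilCM} shows that it satisfies CM.
\end{remark}

Theorem~\ref{thm:C} says that, among linked pre-schemes, bilinear type is the only source of CM. For one direction we need a version of Lemma~\ref{lem:free} that extends $q$ as well.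

\begin{lemma}\label{lem:bilext}
Let $S$ be of bilinear type with $q:G\times G\to B$, let $p\ne r$ be in $G\setminus\{1\}$ and $t\in G$. Then $q$ extends to a symmetric bilinear map $q':G'\times G'\to B$ on $G'=G\times\{1,z\}$ whose zero set defines a full extension of $S$ with $z\perp'p$ and $tz\perp'r$.
\end{lemma}

\begin{proof}
As $p$ and $r$ are distinct and different from $1$, they are linearly independent over $\mathbb F_2$. So there is a homomorphism $\lambda:G\to B$ with $\lambda(p)=0$ and $\lambda(r)=q(t,r)$. Put
\[
q'(gz^i,hz^j)=q(g,h)+i\lambda(h)+j\lambda(g)+ij\lambda(-1)\qquad(g,h\in G,\ i,j\in\mathbb F_2).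
\]
This map is symmetric and bilinear and extends $q$. So its zero set satisfies (P1) and (P2) and restricts to $\perp$ on $G$. In particular (P3) holds on $G$; for the remaining elements we compute
\[
q'(gz,-gz)=q(g,-g)+\lambda(-g)+\lambda(g)+\lambda(-1)=0+\lambda(-1)+\lambda(-1)=0 .
\]
Finally $q'(z,p)=\lambda(p)=0$ and $q'(tz,r)=q(t,r)+\lambda(r)=0$.
\end{proof}

For the other direction, let $S$ be linked with CM. If a map $q$ as desired exists, then for fixed $a$ the element $q(a,b)$ determines, and is determined by, the class of $b$ in $G/a^{\perp}$. So $q$ exists only if the groups $G/a^{\perp}$, for different $a$, can be identified with subgroups of one group $B$ in a compatible way. Steps tell us how: if $(a,b)\approx(a,x)\approx(c,x)$, then the class of $b$ in $G/a^{\perp}$ must be identified with the class of $x$ in $G/c^{\perp}$. Linkedness supplies such an $x$, and $2$-cancellation makes the identifications compatible.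

\begin{proposition}\label{prop:CMbil}
A linked pre-scheme that satisfies CM is of bilinear type.
\end{proposition}

\begin{proof}
By the quoted result, $S$ has the $2$-cancellation property. If $G=\{1\}$, take $B=0$. Otherwise let $a,c\in G\setminus\{1\}$ with $a\ne c$ and define
\[
\varphi_{ac}:G/a^{\perp}\to G/c^{\perp},\qquad ba^{\perp}\mapsto xc^{\perp}\quad\text{with }x\in ba^{\perp}\cap(ac)^{\perp}.
\]
The condition on $x$ is $bx\perp a$ and $x\perp ac$, that is, $(a,b)\approx(a,x)\approx(c,x)$; it depends only on the coset $ba^{\perp}$. Such $x$ exists: since $c\ne1$ we have $a\neq ac$, so $a^{\perp}(ac)^{\perp}=G$ contains $b$. Two choices of $x$ differ by an element of $a^{\perp}\cap(ac)^{\perp}\subseteq c^{\perp}$. So $\varphi_{ac}$ is well defined, and it is a homomorphism because solutions $x$ for $b$ and $x'$ for $b'$ multiply to a solution for $bb'$. For $a\ne1$ put $\varphi_{aa}=\mathrm{id}$. As steps preserve $F$ up to chain isometry,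
\begin{equation}\label{eq:phiF}
\varphi_{ac}(ba^{\perp})=xc^{\perp}\ \Longrightarrow\ F(a,b)\sim F(c,x)\qquad(a,c\ne1).
\end{equation}
This holds for any representative $x$ of the class, since changing $x$ within $xc^{\perp}$ is a step $(c,x)\approx(c,x')$. For $a=c$ it holds for the same reason. On the other hand, for all $e,z,z'\in G$, $2$-cancellation and \eqref{eq:stepform} give
\begin{equation}\label{eq:cancel}
F(e,z)\sim F(e,z')\ \Longrightarrow\ \langle-z,ez\rangle\cong\langle-z',ez'\rangle\ \Longrightarrow\ zz'\in e^{\perp}.
\end{equation}

\emph{Compatibility.} We claim $\varphi_{ce}\varphi_{ac}=\varphi_{ae}$ for all $a,c,e\ne1$. Let $\varphi_{ac}(ba^{\perp})=xc^{\perp}$, $\varphi_{ce}(xc^{\perp})=we^{\perp}$ and $\varphi_{ae}(ba^{\perp})=w'e^{\perp}$. By \eqref{eq:phiF}, $F(e,w)\sim F(c,x)\sim F(a,b)\sim F(e,w')$, so $ww'\in e^{\perp}$ by \eqref{eq:cancel}. In particular $\varphi_{ca}\varphi_{ac}=\mathrm{id}$ for all $a,c\ne1$, so every $\varphi_{ac}$ is bijective.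

\emph{Symmetry.} We claim $\varphi_{ab}(ba^{\perp})=ab^{\perp}$ for $a\ne b$, both different from $1$. Let the left side be $xb^{\perp}$. By \eqref{eq:phiF}, $F(b,a)\sim F(a,b)\sim F(b,x)$, so $ax\in b^{\perp}$ by \eqref{eq:cancel}.

\emph{The map $q$.} Fix $e\ne1$, let $B=G/e^{\perp}$, written additively, and put
\[
q(a,b)=\varphi_{ae}(ba^{\perp})\quad(a\ne1),\qquad q(1,b)=0 .
\]
Then $q$ is linear in $b$, and $q(a,b)=0\iff b\in a^{\perp}$, because $\varphi_{ae}$ is injective and $1^{\perp}=G$. If $a\ne b$ are both different from $1$, then
\[
q(a,b)=\varphi_{be}\varphi_{ab}(ba^{\perp})=\varphi_{be}(ab^{\perp})=q(b,a).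
\]
If $a=b$ there is nothing to show, and $q(1,b)=0=q(b,1)$. So $q$ is symmetric, hence bilinear.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $S$ be of bilinear type. Iterate as in the proof of Theorem~\ref{thm:B}, with Lemma~\ref{lem:bilext} in place of Lemma~\ref{lem:free}. The group $B$ stays fixed and the maps $q$ extend each other, so unions are again of bilinear type. The result is a full extension of $S$ that is linked and of bilinear type. By Lemmas~\ref{lem:linkedC3} and~\ref{lem:bilCM} it satisfies C3 and CM.

Conversely, let $S$ have a full extension $S'$ that is a linked quaternionic scheme. By Proposition~\ref{prop:CMbil}, $S'$ is of bilinear type. Restricting its map $q$ to $G\times G$ shows that $S$ is of bilinear type.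

Finally let $S$ be linked. Then C3 holds by Lemma~\ref{lem:linkedC3}. If $S$ is of bilinear type, CM holds by Lemma~\ref{lem:bilCM}; if CM holds, $S$ is of bilinear type by Proposition~\ref{prop:CMbil}.
\end{proof}

\section{The reduced case}\label{sec:reduced}

We prove Theorem~\ref{thm:D}. For a field, $V(1)=\{1\}$ says that every nonzero sum of two squares is a square. The idea is to find enough ``orderings'': characters $\sigma$ of $G$ with values in the group $\{\pm1\}$ of integers and with $\sigma(-1)=-1$, such that $a\perp b$ holds if and only if no $\sigma$ makes both $a$ and $b$ negative. The latter condition is bilinear, and Lemma~\ref{lem:bilCM} applies.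

Throughout this section $S$ satisfies C3, $-1\ne1$ and $V(1)=\{1\}$.

\subsection*{Quaternary forms}

By the definition of $D$, and then by C3 in the form $D\langle a,b,w\rangle=D\langle w,a,b\rangle$,
\begin{equation}\label{eq:four}
D\langle a,b,c,d\rangle=\bigcup_{w\in D\langle c,d\rangle}D\langle a,b,w\rangle=\bigcup_{v\in D\langle a,b\rangle}\ \bigcup_{w\in D\langle c,d\rangle}D\langle v,w\rangle .
\end{equation}
The original definition is invariant under permutations of $b,c,d$, by C3, and the middle expression is invariant under exchange of $a$ and $b$, again by C3. So $D\langle a,b,c,d\rangle$ does not depend on the order of the entries.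

\subsection*{Saturated subgroups}

Call a subgroup $T\le G$ \emph{saturated} if $V(s)\subseteq T$ for all $s\in T$. Then $D\langle s,s'\rangle=sV(ss')\subseteq T$ for all $s,s'\in T$. We look for saturated subgroups of index $2$ not containing $-1$. The next lemma supplies saturated subgroups to start from; this is the only place where $V(1)=\{1\}$ is used.

\begin{lemma}\label{lem:Vsat}
Each $V(a)$ is saturated.
\end{lemma}

\begin{proof}
Let $c\in V(a)=D\langle1,a\rangle$ and $u\in V(c)=D\langle1,c\rangle$. Then $u\in D\langle1,1,a\rangle=D\langle a,1,1\rangle$ by C3. As $D\langle1,1\rangle=V(1)=\{1\}$, the last set is $D\langle a,1\rangle=V(a)$.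
\end{proof}

\begin{lemma}\label{lem:adjoin}
Let $T$ be saturated and $g\in G$. Then
\[
T[g]=\bigcup_{s,s'\in T}D\langle s,gs'\rangle
\]
is a saturated subgroup containing $T$ and $g$. If $-1\in T[g]$, then $-g\in T$.
\end{lemma}

\begin{proof}
Since $s\in D\langle s,g\rangle$ for $s\in T$, and $g\in D\langle1,g\rangle$, the set $T[g]$ contains $T$ and $g$.

\emph{Subgroup.} Let $c\in D\langle s,gs'\rangle$ and $c'\in D\langle u,gu'\rangle$ with $s,s',u,u'\in T$. Then $cc'\in D\langle c's,c'gs'\rangle$, where
\[
c's\in D\langle su,gsu'\rangle,\qquad c'gs'\in D\langle gs'u,s'u'\rangle .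
\]
By \eqref{eq:four} and order independence, $cc'\in D\langle su,s'u',gsu',gs'u\rangle$. By \eqref{eq:four} again, and since $D\langle gsu',gs'u\rangle=gD\langle su',s'u\rangle$, there are
\[
v\in D\langle su,s'u'\rangle\subseteq T,\qquad w\in D\langle su',s'u\rangle\subseteq T\qquad\text{with }cc'\in D\langle v,gw\rangle\subseteq T[g] .
\]

\emph{Saturated.} If $c\in D\langle s,gs'\rangle$ with $s,s'\in T$, then by C3
\[
V(c)=D\langle1,c\rangle\subseteq D\langle1,s,gs'\rangle=D\langle gs',1,s\rangle=\bigcup_{v\in D\langle1,s\rangle}D\langle gs',v\rangle\subseteq T[g],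
\]
because $D\langle1,s\rangle=V(s)\subseteq T$.

\emph{Last claim.} If $-1\in D\langle s,gs'\rangle$ with $s,s'\in T$, then $-s\in V(gss')$. By C2, $-gss'\in V(s)\subseteq T$, so $-g\in T$.
\end{proof}

\subsection*{Enough characters}

\begin{lemma}\label{lem:chars}
If $a\not\perp b$, there is a character $\sigma:G\to\{\pm1\}$ with saturated kernel such that $\sigma(-1)=\sigma(a)=\sigma(b)=-1$.
\end{lemma}

\begin{proof}
The hypothesis says $b\notin T_0:=V(-a)$. By Lemmas~\ref{lem:Vsat} and~\ref{lem:adjoin}, $T_1=T_0[-b]$ is saturated and contains $-a$ and $-b$. It does not contain $-1$, since otherwise $b=-(-b)\in T_0$. The union of a chain of saturated subgroups not containing $-1$ is again one, so by Zorn's lemma there is a maximal such subgroup $T\supseteq T_1$. If $g\notin T$ and $-g\notin T$, then $T[g]$ is saturated, strictly contains $T$, and does not contain $-1$ by Lemma~\ref{lem:adjoin}, contrary to maximality. So $G=T\cup-T$, and since $-1\notin T$, the subgroup $T$ has index $2$. Let $\sigma$ be the character with kernel $T$. Then $\sigma(-1)=-1$, and $-a,-b\in T$ gives $\sigma(a)=\sigma(b)=-1$.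
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $X$ be the set of characters $\sigma:G\to\{\pm1\}$ with saturated kernel and $\sigma(-1)=-1$. Write $\sigma=(-1)^{\alpha_\sigma}$ with a homomorphism $\alpha_\sigma:G\to\mathbb F_2$, and put
\[
q:G\times G\to\mathbb F_2^{X},\qquad q(a,b)=\bigl(\alpha_\sigma(a)\alpha_\sigma(b)\bigr)_{\sigma\in X}.
\]
This map is symmetric and bilinear. If $a\not\perp b$, then $q(a,b)\ne0$ by Lemma~\ref{lem:chars}. Conversely let $a\perp b$, that is, $b\in V(-a)$, and let $\sigma\in X$ with $\sigma(a)=-1$. Then $-a\in\ker\sigma$, so $b\in V(-a)\subseteq\ker\sigma$ because the kernel is saturated. Thus no $\sigma\in X$ has $\sigma(a)=\sigma(b)=-1$, and $q(a,b)=0$. So $S$ is of bilinear type, and CM follows from Lemma~\ref{lem:bilCM}.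
\end{proof}

\begin{remark}
Given $V(1)=\{1\}$, the hypothesis $-1\ne1$ only excludes the trivial group: if $-1=1$, then $V(1)=V(-1)=1^{\perp}=G$. The hypothesis $V(1)=\{1\}$ cannot be dropped, by Remark~\ref{rem:minus}.
\end{remark}

\begin{thebibliography}{1}
\bibitem{QFS} \emph{Quadratic form schemes and quaternionic schemes}, \texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm130/fm130113.pdf}.
\end{thebibliography}

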